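\title{Vertex cuts and matching extendability in primitive strongly regular graphs}

\begin{abstract}
We prove that if the deletion of a vertex set $S$ from a primitive strongly regular graph of valency $k$ leaves $q\ge 2$ components, then $|S|\ge k+q-2$. By Tutte's theorem, in such a graph of even order every matching with fewer than $k/2$ edges lies in a perfect matching, so the extendability is at least $\lceil k/2\rceil-1$; this proves the conjectured lower bound $k/2-1$. For graphs of even order other than the Petersen graph, equality in the bound on $|S|$ forces $S$ to be the neighborhood of a vertex. Consequently, for even $k$ the extendability equals $k/2-1$ exactly when some vertex neighborhood has a perfect matching. The bound $\lceil k/2\rceil-1$ is attained infinitely often for each parity of $k$.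
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite, undirected and simple. A \emph{matching} $M$ is a set of pairwise disjoint edges, $V(M)$ is the set of ends of its edges, and $M$ is \emph{perfect} if $V(M)$ is the whole vertex set. Let $G$ be a graph with an even number $n$ of vertices. For an integer $t$ with $1\le t<n/2$, the graph $G$ is \emph{$t$-extendable} if it has a perfect matching and every matching with $t$ edges is contained in a perfect matching; $G$ is \emph{$0$-extendable} if it has a perfect matching. The \emph{extendability} of $G$ is the largest $t$ with $0\le t<n/2$ such that $G$ is $t$-extendable. It measures how many edges an adversary may prescribe before a perfect matching becomes impossible. For connected graphs the property is monotone in $t$.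

\begin{theorem}[Plummer \cite{Plummer}]\label{thm:plummer}
A connected graph of even order $n$ that is $t$-extendable, where $1\le t\le n/2-1$, is $(t-1)$-extendable.
\end{theorem}

So a connected graph that fails to be $t$-extendable for one value $t<n/2$ has extendability less than $t$.

A matching $M$ extends if and only if $G-V(M)$ has a perfect matching. The most visible way to prevent this is to isolate a vertex: choose $M$ so that it covers the neighborhood $N(x)$ of a vertex $x$ but not $x$ itself. In the hexagon $123456$ the edges $12$ and $45$ isolate the vertex $3$. In a $k$-regular graph this strategy costs at least $\lceil k/2\rceil$ edges, and exactly $k/2$ edges if $N(x)$ has a perfect matching. In a regular graph that is well connected everywhere one expects no cheaper obstruction, and hence extendability at least $\lceil k/2\rceil-1$.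

A graph is \emph{strongly regular} with parameters $(n,k,\lambda,\mu)$ if it has $n$ vertices, is $k$-regular, any two adjacent vertices have exactly $\lambda$ common neighbors, and any two distinct nonadjacent vertices have exactly $\mu$ common neighbors. It is \emph{primitive} if both it and its complement are connected; we always assume $n\ge 2$. Our running example is the Petersen graph, whose vertices are the pairs $ij=\{i,j\}\subset\{1,\dots,5\}$, two pairs being adjacent when they are disjoint; it is primitive with parameters $(10,3,0,1)$. The problem, taken from \cite{source}, is to decide the following conjecture.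

\begin{quote}
\emph{Every primitive strongly regular graph of valency $k$ on an even number of vertices has extendability at least $k/2-1$.}
\end{quote}

Both halves of primitivity are needed. The disjoint union of two triangles is strongly regular and has no perfect matching. The complete multipartite graph $K_{4,4,4}$ has parameters $(12,8,4,8)$; three disjoint edges between two of its parts leave parts of sizes $1,1,4$, so it is not $3$-extendable, although $k/2-1=3$.

We prove the conjecture. Throughout, $G$ is a primitive strongly regular graph with parameters $(n,k,\lambda,\mu)$, and $c(H)$ is the number of components of a graph $H$.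

\begin{theorem}\label{thm:ext}
If $n$ is even, then $G$ is $t$-extendable for every integer $t$ with $0\le t<k/2$. Hence the extendability of $G$ is at least $\lceil k/2\rceil-1$.
\end{theorem}

The same argument gives a counterpart for odd order.

\begin{theorem}\label{thm:odd}
If $n$ is odd, $0\le t<(k-1)/2$, $v$ is a vertex, and $M$ is a matching with $t$ edges in $G-v$, then $G-v$ has a perfect matching containing $M$.
\end{theorem}

Both follow from a bound on vertex cuts, valid for $n$ even or odd, which is the core of the paper.

\begin{theorem}\label{thm:cut}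
If $S\subset V(G)$ and $q=c(G-S)\ge 2$, then $|S|\ge k+q-2$.
\end{theorem}

In words: it takes $k$ vertices to disconnect $G$, and every component beyond the second costs one more vertex. The bound is attained in every $G$. Indeed $S=N(x)$ separates $x$ from its nonneighbors, so $q\ge2$, and $k=|S|\ge k+q-2$ forces $q=2$. For even order this is, with one exception, the only case of equality.

\begin{theorem}\label{thm:equality}
Let $n$ be even and let $G$ not be the Petersen graph. If $q=c(G-S)\ge2$ and $|S|=k+q-2$, then $q=2$ and $S=N(x)$ for some vertex $x$.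
\end{theorem}

\begin{example}\label{ex:petersen}
In the Petersen graph let $S=\{15,25,35,45\}$. The remaining vertices are the pairs in $\{1,2,3,4\}$, and they induce the three disjoint edges $12$--$34$, $13$--$24$, $14$--$23$. So $q=3$ and $|S|=4=k+q-2$: the exception is genuine.
\end{example}

For even $k$, Theorem~\ref{thm:equality} shows that isolating a vertex is the only obstruction with $k/2$ edges.

\begin{theorem}\label{thm:exact}
Let $n$ be even.
\begin{itemize}
\item[(a)] If $k$ is even, the extendability of $G$ equals $k/2-1$ if and only if for some vertex $x$ the graph induced on $N(x)$ has a perfect matching. Otherwise it is at least $k/2$.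
\item[(b)] If $k$ is odd and for some vertex $x$ the graph induced on $N(x)$ has a matching with $(k-1)/2$ edges, then the extendability of $G$ equals $(k-1)/2=\lceil k/2\rceil-1$.
\item[(c)] The bound $\lceil k/2\rceil-1$ is attained by infinitely many $G$ with $k$ even and by infinitely many $G$ with $k$ odd.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:cut} plays two inequalities against each other. A second-moment count of the edges between the components and $S$ shows that $S$ is large as long as $q$ is moderate; a positive semidefinite matrix shows that $q$ is moderate. Section~\ref{sec:single} carries this out by hand when the components are single vertices, and Sections~\ref{sec:ineq}--\ref{sec:equality} treat arbitrary components.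

\section{From vertex cuts to matchings}\label{sec:tutte}

Tutte's theorem states that a graph $H$ has a perfect matching if and only if, for every $S'\subseteq V(H)$, the graph $H-S'$ has at most $|S'|$ components with an odd number of vertices. We use it in the following form, which explains the shape of the bound in Theorem~\ref{thm:cut}.

\begin{lemma}\label{lem:tutte}
Let $\Gamma$ be any graph and let $U\subseteq V(\Gamma)$ be such that $\Gamma-U$ has even order and no perfect matching. Then there is a set $S\supseteq U$ with $q=c(\Gamma-S)\ge2$ and $|S|\le |U|+q-2$.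
\end{lemma}

\begin{proof}
Let $H=\Gamma-U$. By Tutte's theorem there is $S'\subseteq V(H)$ such that the number $o$ of odd components of $H-S'$ exceeds $|S'|$. Counting the vertices of $H-S'$ modulo $2$ gives $o\equiv |V(H)|-|S'|\equiv|S'|$, so in fact $o\ge |S'|+2$. Put $S=U\cup S'$. Then $\Gamma-S=H-S'$ and $q\ge o\ge|S'|+2=|S|-|U|+2\ge 2$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:ext} and~\ref{thm:odd} from Theorem~\ref{thm:cut}]
Let $M$ be a matching with $t$ edges. For $n$ even and $t<k/2$ put $U=V(M)$; for $n$ odd and $t<(k-1)/2$ put $U=V(M)\cup\{v\}$. In both cases $|U|<k$ and $G-U$ has even order. If $G-U$ had no perfect matching, Lemma~\ref{lem:tutte} would give a set $S$ with $q=c(G-S)\ge2$ and $|S|\le|U|+q-2<k+q-2$, contrary to Theorem~\ref{thm:cut}. A perfect matching of $G-U$ together with $M$ is the required matching.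

For $n$ even, the case $t=0$ shows that $G$ has a perfect matching, and $t<k/2<n/2$ lies in the range of the definition. The largest integer below $k/2$ is $\lceil k/2\rceil-1$.
\end{proof}

\section{Eigenvalues of primitive strongly regular graphs}\label{sec:eigen}

Let $A$ be the adjacency matrix of $G$, let $J$ be the all-one matrix and $\mathbf 1$ the all-one vector; $\mathbf 1_X$ is the indicator vector of a vertex set $X$. The $(u,v)$ entry of $A^2$ is the number of common neighbors of $u$ and $v$, so $A^2=kI+\lambda A+\mu(J-I-A)$, that is,
\begin{equation}\label{eq:A2}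
A^2=(\lambda-\mu)A+(k-\mu)I+\mu J .
\end{equation}
Since $A$ is symmetric and $A\mathbf 1=k\mathbf 1$, the hyperplane $\mathbf 1^\perp$ has an orthogonal basis of eigenvectors of $A$. There $J$ vanishes, so the corresponding eigenvalues are roots of
\[
f(x)=x^2-(\lambda-\mu)x-(k-\mu).
\]

\begin{lemma}\label{lem:param}
\begin{itemize}
\item[(i)] $1\le\mu\le k-1$, $\lambda\le k-2$ and $k<n-1$.
\item[(ii)] The roots of $f$ are real numbers $r>0>-m$, and
\begin{equation}\label{eq:rm}
rm=k-\mu,\qquad r-m=\lambda-\mu,\qquad (k-r)(k+m)=\mu n .
\end{equation}
\item[(iii)] If $G\ne C_5$, then $r\ge1$, $m\ge2$, $k\ge rm+1\ge3$, and either $r$ and $m$ are integers, or $m=r+1$ and $k=2r(r+1)$. If $n$ is even, then $G\neq C_5$ and $r,m$ are integers.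
\item[(iv)] If $(k,r,m)=(3,1,2)$, then $G$ is the Petersen graph.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The complement of $G$ is connected and $n\ge2$, so $G$ is not complete and $k<n-1$. As $G$ is connected, there are vertices $x,y$ at distance $2$, with a common neighbor $w$. Hence $\mu\ge1$, and $\lambda\le k-2$ because the common neighbors of $w$ and $x$ lie in $N(w)\setminus\{x,y\}$. Suppose $\mu=k$. Then nonadjacent vertices have equal neighborhoods, so ``equal or nonadjacent'' is an equivalence relation and the complement is a disjoint union of cliques. Being connected, it is complete, and $G$ has no edge, which is absurd.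

(ii) We have $f(0)=-(k-\mu)<0$, so $f$ has one positive and one negative root. The first two identities give their product and sum. With them, \eqref{eq:A2} reads $(A-rI)(A+mI)=\mu J$; applying both sides to $\mathbf 1$ gives the third.

(iii) Always $k=rm+\mu\ge rm+1$, and $m>1$ because $f(-1)=\lambda+1-k<0$. The sum $r-m$ is an integer, so $r$ and $m$ are both rational or both irrational. Rational roots of the monic integer polynomial $f$ are integers; in this case $r\ge1$ and $m\ge2$.

Let $r,m$ be irrational, and let $a,b$ be the multiplicities of $r$ and $-m$ on $\mathbf 1^\perp$, so that $a+b=n-1$. The trace of $A$ is $0=k+ar-bm=k+(a-b)r+b(\lambda-\mu)$, so $a=b$ by irrationality of $r$. Thus $n$ is odd and $k=\frac{n-1}2(\mu-\lambda)$. From $0<k<n-1$ we get $\mu-\lambda=1$ and $k=(n-1)/2$. Counting the edges between $N(x)$ and the $n-k-1=k$ nonneighbors of a vertex $x$ gives $k(k-\lambda-1)=k\mu$, so $k=\lambda+1+\mu=2\mu$. By \eqref{eq:rm}, $m=r+1$, $r(r+1)=\mu$ and $k=2r(r+1)$. If $\mu=1$, then $G$ is a connected $2$-regular graph on $5$ vertices, so $G=C_5$. If $\mu\ge2$, then $r(r+1)\ge2$ gives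 $r\ge1$ and $m\ge2$.

(iv) By \eqref{eq:rm}, $\mu=1$, $\lambda=0$ and $n=10$. Fix a vertex $x$. Each of its six nonneighbors has one neighbor in $N(x)$ and hence two among the six. A $2$-regular graph on six vertices without triangles is a hexagon. Each neighbor $w$ of $x$ has two neighbors on the hexagon; they are not adjacent, since $\lambda=0$, and have no common neighbor besides $w$, since $\mu=1$, so they are antipodal. The three neighbors of $x$ are therefore joined to the three antipodal pairs, and $G$ is determined up to isomorphism by its parameters, which are those of the Petersen graph.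
\end{proof}

Primitivity enters only through this lemma: connectedness of $G$ gives $\mu\ge1$, connectedness of the complement gives $r>0$, and integrality improves $r>0$, $m>1$ to $r\ge1$, $m\ge2$. We use the spectrum in three ways. First,
\begin{equation}\label{eq:E1}
y^TAy\le r\,\|y\|^2\quad\text{for all } y\perp\mathbf 1 .
\end{equation}
Second, the matrix $A+mI-\frac{k+m}nJ$ vanishes on $\mathbf 1$ and has eigenvalues in $\{r+m,0\}$ on $\mathbf 1^\perp$, so it is positive semidefinite. Since $n/(k+m)=(k-r)/\mu$, this says
\begin{equation}\label{eq:E2}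
(\mathbf 1^Tx)^2\le\frac{k-r}{\mu}\;x^T(A+mI)x\quad\text{for all }x .
\end{equation}
Third, \eqref{eq:A2} gives the exact identity
\begin{equation}\label{eq:E3}
\|Ax\|^2=(r-m)\,x^TAx+rm\,\|x\|^2+\mu\,(\mathbf 1^Tx)^2\quad\text{for all }x .
\end{equation}

\section{The case of isolated vertices}\label{sec:single}

For $G=C_5$, Theorem~\ref{thm:cut} asserts $|S|\ge q$, which holds because deleting $s\ge1$ vertices from a cycle leaves at most $s$ paths. In Sections~\ref{sec:single}--\ref{sec:equality} we assume $G\ne C_5$, so that Lemma~\ref{lem:param}(iii) applies. We fix $S$ with $q=c(G-S)\ge2$ and write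
\[
s=|S|,\qquad p=q-1\ge1,\qquad z=q-2\ge0 .
\]
Since $G$ is connected, $s\ge1$. The goal is $s\ge k+z$.

The method is already visible when $p$ of the $q$ components are single vertices $x_1,\dots,x_p$. All their neighbors lie in $S$. For $u\in S$ let $e(u)$ be the number of $x_i$ adjacent to $u$. Counting edges, and then ordered pairs $x_i\ne x_j$ with a common neighbor, we obtain
\[
\sum_{u\in S}e(u)=pk,\qquad \sum_{u\in S}e(u)\bigl(e(u)-1\bigr)=p(p-1)\mu .
\]
So $\sum e(u)^2=p(k+\mu z)$, and the Cauchy--Schwarz inequality $(\sum e(u))^2\le s\sum e(u)^2$ gives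
\begin{equation}\label{eq:model}
pk^2\le s\,(k+\mu z).
\end{equation}
For $p=1$ this is $s\ge k$. As $p$ grows, however, the lower bound $pk^2/(k+\mu z)$ stays below $k^2/\mu$, while the target $k+z$ grows without limit. So \eqref{eq:model} suffices only if $z$ is bounded. To see which bound is needed, suppose $s\le k-1+z$. Then \eqref{eq:model} and $k-\mu=rm$ give
\[
0\ \ge\ (1+z)k^2-(k-1+z)(k+\mu z)\ =\ k+z\bigl[(k-1)rm-\mu z\bigr],
\]
which is a contradiction as soon as $\mu z\le(k-1)rm$. Now choose one vertex in each component. These $q$ vertices are pairwise nonadjacent, so \eqref{eq:E2} applied to their indicator vector gives $q^2\le\frac{k-r}\mu\,mq$. Therefore $\mu z<\mu q\le m(k-r)\le(k-1)rm$, where the last step uses $r\ge1$ twice. This proves $s\ge k+z$ in the present case. In $K_{4,4,4}$, where $k-\mu=0$, the bracket is negative for $z\ge1$, and indeed deleting two parts leaves $q=4$ components with $s=k$.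

\section{Two inequalities for arbitrary components}\label{sec:ineq}

Let $A_1,\dots,A_q$ be the vertex sets of the components of $G-S$, let $a_i=|A_i|$, and let $d_i$ be the average degree of the graph induced on $A_i$, so that $\mathbf 1_{A_i}^TA\mathbf 1_{A_i}=a_id_i$ and $a_i\ge d_i+1$. There are no edges between different components, so $\mathbf 1_{A_i}^TA\mathbf 1_{A_j}=0$ for $i\ne j$.

A vertex of $A_i$ sends on average only $k-d_i$ edges to $S$, so the analogue of \eqref{eq:model} weakens as the components become denser. One component may be very dense: for $S=N(x)$ the nonneighbors of $x$ induce a graph of degree $k-\mu=rm$. The first lemma says that there is only one such component. We number the components so that $d_q$ is the largest of the $d_i$, set $A_q$ aside, and put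
\[
D=\frac1p\sum_{i\le p}d_i .
\]

\begin{lemma}\label{lem:sparse}
$d_i\le r$ for all $i\le p$. Hence $0\le D\le r$.
\end{lemma}

\begin{proof}
Suppose $d_i>r$ with $i\le p$; then also $d_q>r$. The vector $y=\alpha\mathbf 1_{A_i}+\beta\mathbf 1_{A_q}$ with $\alpha=a_q$, $\beta=-a_i$ is orthogonal to $\mathbf 1$, and $y^TAy=\alpha^2a_id_i+\beta^2a_qd_q>r(\alpha^2a_i+\beta^2a_q)=r\|y\|^2$, contrary to \eqref{eq:E1}.
\end{proof}

In Section~\ref{sec:single} the numbers $e(u)$ were the coordinates of $Ax$ for $x=\mathbf 1_{\{x_1,\dots,x_p\}}$. To let each component play the part of one vertex, we spread weight $1$ uniformly over it; identity \eqref{eq:E3} replaces the count of pairs.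

\begin{lemma}\label{lem:second}
Put $W=k-mD+\mu z$. Then $W>0$ and $p(k-D)^2\le sW$.
\end{lemma}

\begin{proof}
Since $k=rm+\mu$, we have $W=m(r-D)+\mu p>0$ by Lemma~\ref{lem:sparse}. Let $x=\sum_{i\le p}a_i^{-1}\mathbf 1_{A_i}$. Then $x^TAx=\sum_{i\le p} d_i/a_i$, $\|x\|^2=\sum_{i\le p}1/a_i$ and $\mathbf 1^Tx=p$, so \eqref{eq:E3} gives
\[
\|Ax\|^2=\sum_{i\le p}\frac{(r-m)d_i+rm}{a_i}+\mu p^2 .
\]
We bound $\|Ax\|^2$ from below. For $i\le p$ and $u\in A_i$, the coordinate $(Ax)_u$ is $1/a_i$ times the degree of $u$ inside $A_i$; these $a_i$ coordinates sum to $d_i$, so their squares sum to at least $d_i^2/a_i$. The coordinates in $A_q$ vanish. All coordinates together sum to $\mathbf 1^TAx=kp$, so those in $S$ sum to $p(k-D)$, and their squares sum to at least $p^2(k-D)^2/s$. Using $rm+(r-m)d-d^2=(r-d)(m+d)$ we obtain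
\[
\frac{p^2(k-D)^2}{s}\le\sum_{i\le p}\frac{(r-d_i)(m+d_i)}{a_i}+\mu p^2 .
\]
For $i\le p$ we have $r-d_i\ge0$ and $m+d_i\le m(d_i+1)\le ma_i$, so the $i$th summand is at most $m(r-d_i)$. The right side is thus at most $pm(r-D)+\mu p^2=pW$.
\end{proof}

For $D=0$ this is \eqref{eq:model}. For $D>0$ it is weaker, and the loss must be recovered from the bound on the number of components: dense components are large, and there is room for fewer of them. Choosing one vertex per component ignores this. Instead we apply \eqref{eq:E2} to $x=\sum_i w_i\mathbf 1_{A_i}$, for which $\mathbf 1^Tx=\sum a_iw_i$ and $x^T(A+mI)x=\sum a_i(d_i+m)w_i^2$. By the equality case of Cauchy--Schwarz, the best weights are proportional to $1/(d_i+m)$. This leads to the \emph{size} of a component,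
\begin{equation}\label{eq:g}
g_i=\frac{a_i}{d_i+m}\ \ge\ \frac{d_i+1}{d_i+m}\ \ge\ \frac1m ,
\end{equation}
where the middle term $1-\frac{m-1}{d_i+m}$ is a nondecreasing function of $d_i$.

\begin{lemma}\label{lem:size}
$\sum_{i\le q}g_i\le(k-r)/\mu$.
\end{lemma}

\begin{proof}
With $w_i=1/(d_i+m)$, both $\mathbf 1^Tx$ and $x^T(A+mI)x$ equal $\sum_{i\le q}g_i>0$. Apply \eqref{eq:E2} and divide.
\end{proof}

In Example~\ref{ex:petersen}, where $r=1$ and $m=2$, we have $d_i=D=1$, $W=2$ and $g_i=2/3$. Lemma~\ref{lem:second} reads $2\cdot 2^2\le4\cdot2$ and Lemma~\ref{lem:size} reads $3\cdot\frac23\le2$; both are equalities, at the extreme value $D=r$.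

Lemma~\ref{lem:second} involves the components only through $z$ and the average $D$. We bring Lemma~\ref{lem:size} into the same form by bounding $1/g_i$ by an affine function of $d_i$, which can be averaged.

\begin{lemma}\label{lem:number}
Put $\gamma=m-\dfrac{(m-1)D}{r+1}$. Then $\gamma>0$,
\begin{equation}\label{eq:p}
\mu p\le \gamma\,(k-r-\mu g_q),
\end{equation}
and
\begin{equation}\label{eq:z}
\mu z\le k(m-2)+rm-\frac{k(m-1)^2D}{m(r+1)} .
\end{equation}
\end{lemma}

\begin{proof}
As $D<r+1$, we have $\gamma>1$. For $0\le d\le r$ we have $(d+1)(r+1-d)=r+1+d(r-d)\ge r+1$, so $\frac1{d+1}\le1-\frac d{r+1}$; this is the chord of the convex function $\frac1{d+1}$ over $[0,r]$. By \eqref{eq:g} and Lemma~\ref{lem:sparse}, for $i\le p$,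
\[
\frac1{g_i}\le1+\frac{m-1}{d_i+1}\le m-\frac{(m-1)d_i}{r+1},
\]
so $\sum_{i\le p}1/g_i\le p\gamma$. Cauchy--Schwarz gives $p^2\le\bigl(\sum_{i\le p}g_i\bigr)\bigl(\sum_{i\le p}1/g_i\bigr)$, hence $p\le\gamma\sum_{i\le p}g_i$, and Lemma~\ref{lem:size} yields \eqref{eq:p}. Since $g_q\ge1/m$ and $\mu=k-rm$,
\[
k-r-\mu g_q\le k-r-\frac{k-rm}m=\frac{k(m-1)}m ,
\]
so $\mu p\le k(m-1)-\frac{k(m-1)^2D}{m(r+1)}$. Subtracting $\mu=k-rm$ gives \eqref{eq:z}.
\end{proof}

\section{Proof of the bound on vertex cuts}\label{sec:cut}

We want to contradict Lemma~\ref{lem:second} under the assumption $s\le\sigma+z$, with $\sigma=k-1$ for Theorem~\ref{thm:cut} and $\sigma=k$ for Theorem~\ref{thm:equality}. As in Section~\ref{sec:single} we separate the terms containing $z$. Put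
\begin{equation}\label{eq:T}
T=(k-D)^2-(k-mD)-k\mu-\mu z=k(rm-1-2D)+D^2+mD-\mu z ,
\end{equation}
where the second form uses $\mu=k-rm$. Expanding with $p=1+z$ and $W=(k-mD)+\mu z$ gives
\[
p(k-D)^2-(\sigma+z)W=(k-D)^2-\sigma(k-mD)+z\bigl[T+(k-\sigma)\mu\bigr].
\]
Because $W>0$, Lemma~\ref{lem:second} shows:
\begin{equation}\label{eq:master}
\text{if } s\le\sigma+z,\text{ then }\quad (k-D)^2-\sigma(k-mD)+z\bigl[T+(k-\sigma)\mu\bigr]\le0 .
\end{equation}
The first part is easy to handle, and everything depends on the sign of the bracket. Inserting \eqref{eq:z} into \eqref{eq:T} bounds $T$ from below by a convex quadratic function of $D\in[0,r]$. A convex function cannot be bounded below by its end values, but an affine one can, so we replace $D^2$ by its tangent line. We take the tangent at $D=r$, so that nothing is lost at the end where Example~\ref{ex:petersen} shows the estimates to be tight.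

\begin{lemma}\label{lem:L}
There is an affine function $L$, depending only on $k,r,m$, such that $T\ge L(D)+(r-D)^2$, $L(0)\ge0$, and
\[
L(r)=kB+r^2,\qquad\text{where}\quad B=(r-1)(m-2)-1+\frac{(m-1)^2r}{m(r+1)} .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:T} and \eqref{eq:z},
\[
T\ge k\bigl(m(r-1)+1-2D\bigr)+D^2+mD-rm+\frac{k(m-1)^2D}{m(r+1)} .
\]
Since $D^2=2rD-r^2+(r-D)^2$, the right side is $L(D)+(r-D)^2$ with
\[
L(x)=k\bigl(m(r-1)+1-2x\bigr)+(2r+m)x-r^2-rm+\frac{k(m-1)^2x}{m(r+1)} .
\]
The value $L(r)$ follows from $m(r-1)+1-2r=(r-1)(m-2)-1$. At $x=0$ the coefficient of $k$ is positive, so $k\ge rm+1$ gives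
\[
L(0)\ge(rm+1)\bigl(m(r-1)+1\bigr)-rm-r^2=(r-1)(rm^2+m-r-1),
\]
and both factors are nonnegative for $r\ge1$, $m\ge2$.
\end{proof}

\begin{lemma}\label{lem:end}
$L(r)+\mu\ge0$ unless $(k,r,m)=(3,1,2)$, in which case $L(r)+\mu=-\frac14$.
\end{lemma}

\begin{proof}
Adding $\mu=k-rm$ to $L(r)$ gives
\begin{equation}\label{eq:Lr}
L(r)+\mu=k(r-1)(m-2)+\frac{k(m-1)^2r}{m(r+1)}-r(m-r).
\end{equation}
By Lemma~\ref{lem:param}(iii), one of the following three cases occurs.

\emph{$r\ge2$.} Then $k(r-1)(m-2)\ge r(m-2)\ge r(m-r)$, and the middle term is positive.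

\emph{$r=1$ and $m$ is an integer.} Here \eqref{eq:Lr} equals $(m-1)\bigl[\frac{k(m-1)}{2m}-1\bigr]$. If $m\ge3$, then $k(m-1)\ge(m+1)(m-1)>2m$, so this is positive. If $m=2$ it equals $\frac k4-1$, which is nonnegative for $k\ge4$ and $-\frac14$ for $k=3$.

\emph{$m=r+1$ and $k=2r(r+1)$.} Dropping the first term, which is nonnegative, leaves $\frac{2r^4}{r+1}-r$, and $2r^3\ge 2r\ge r+1$ for $r\ge1$.
\end{proof}

The middle term of \eqref{eq:Lr} comes from the dependence of \eqref{eq:z} on $D$. Had we counted one vertex per component, it would be missing, and for $r=1$ only the negative term $-(m-1)$ would remain.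

\begin{proof}[Proof of Theorem~\ref{thm:cut}]
The pentagon was treated in Section~\ref{sec:single}. Let $G\ne C_5$ and suppose $s\le k+q-3=(k-1)+z$. By \eqref{eq:master} with $\sigma=k-1$ we have $h_0+z(T+\mu)\le0$, where
\[
h_0=(k-D)^2-(k-1)(k-mD)=k+D^2+D\bigl[(m-2)(k-1)-2\bigr].
\]
As $m\ge2$ and $k\ge3$, we get $h_0\ge k+D^2-2D=k-1+(D-1)^2\ge2$. The affine function $L+\mu$ is positive at $0$ by Lemma~\ref{lem:L}. If $(k,r,m)\ne(3,1,2)$, it is nonnegative at $r$ by Lemma~\ref{lem:end}, hence at $D\in[0,r]$; then $T+\mu\ge0$ and $h_0+z(T+\mu)\ge2$, a contradiction. If $(k,r,m)=(3,1,2)$, the same argument gives $T+\mu\ge-\frac14$, while $\mu=1$ and \eqref{eq:z} give $z\le2$. Then $h_0+z(T+\mu)\ge2-\frac12>0$, again a contradiction.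
\end{proof}

\section{The case of equality}\label{sec:equality}

With $\sigma=k$ there is no slack left: the first part of \eqref{eq:master} vanishes at $D=0$, the bracket is $T$ instead of $T+\mu$, and $L(r)$ can be negative for small $m$. In those cases we use that two components contain an edge, which makes their sizes larger than $1/m$. The parity of $n$ is used only to know that $r$ and $m$ are integers.

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
Let $s=k+q-2=k+z$. Since $(k-D)^2-k(k-mD)=D^2+(m-2)kD$, inequality \eqref{eq:master} with $\sigma=k$ reads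
\begin{equation}\label{eq:eqmaster}
D^2+(m-2)kD+zT\le0 .
\end{equation}

If $q=2$, then $z=0$, so $D=d_1=0$. A connected graph of average degree $0$ is a single vertex $x$. Then $N(x)\subseteq S$ and $|S|=k$, so $S=N(x)$.

Now let $q\ge3$, so $z\ge1$; we show that $G$ is the Petersen graph.

\emph{Step 1: $L(r)<0$.} Otherwise $L(D)\ge0$ by Lemma~\ref{lem:L}, so $T\ge(r-D)^2$, and the left side of \eqref{eq:eqmaster} is at least $D^2+(r-D)^2>0$.

\emph{Step 2: $m=2$ or $(m,r)=(3,1)$.} By Step 1, $B<0$. If $m\ge3$ and $r\ge2$, then $(r-1)(m-2)-1\ge0$ and $B>0$. If $m\ge4$ and $r=1$, then $B=\frac{(m-1)^2}{2m}-1=\frac{m(m-4)+1}{2m}>0$.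

\emph{Step 3: $D>0$, and $d_q\ge d_i\ge1$ for some $i\le p$.} If $D=0$, then $T\ge L(0)+r^2>0$, contrary to \eqref{eq:eqmaster}. So $d_i>0$ for some $i\le p$. A connected graph on $a\ge2$ vertices has at least $a-1$ edges, so its average degree is at least $2(a-1)/a\ge1$.

\emph{Step 4: $(m,r)\ne(3,1)$.} Suppose $m=3$, $r=1$. Then $\mu=k-3$ and $\lambda=\mu-2\ge0$, so $k\ge5$. By Step 3 and \eqref{eq:g}, $g_q\ge\frac24$. In \eqref{eq:p} we have $\gamma=3-D$, so
\[
\mu p\le(3-D)\Bigl(k-1-\frac{k-3}2\Bigr)=(3-D)\frac{k+1}2,\qquad \mu z\le(3-D)\frac{k+1}2-(k-3).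
\]
By \eqref{eq:T}, $T=2k(1-D)+D^2+3D-\mu z$. Inserting the bound for $\mu z$ and then $D^2\ge2D-1$,
\[
T\ge\frac{3k-9}2-\frac{3k-7}2D+D^2\ge\frac{3k-11}2(1-D)\ge0 ,
\]
because $D\le r=1$. The left side of \eqref{eq:eqmaster} is then at least $D^2>0$.

\emph{Step 5: $m=2$.} By Step 3 and \eqref{eq:g}, the components $A_i$ and $A_q$ have size at least $\frac23$, and a third component has size at least $\frac12$. Lemma~\ref{lem:size} with $\mu=k-2r$ gives
\[
\frac{11}6\le\frac{k-r}{k-2r}=1+\frac r{k-2r},\qquad\text{that is,}\qquad k\le\frac{16}5\,r .
\]
For $m=2$ we have $B=\frac r{2(r+1)}-1$, so $L(r)=r^2-\frac{k(r+2)}{2(r+1)}$. If $r\ge3$, then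
\[
L(r)\ge r^2-\frac{8r(r+2)}{5(r+1)}=\frac{r(5r^2-3r-16)}{5(r+1)}>0,
\]
since $5r^2-3r\ge12r\ge36$. If $r=2$, then $k\le6$ and $L(2)=4-\frac{2k}3\ge0$. Both contradict Step 1. So $r=1$ and $3\le k\le\frac{16}5$, that is, $(k,r,m)=(3,1,2)$, and $G$ is the Petersen graph by Lemma~\ref{lem:param}(iv).
\end{proof}

\section{The exact extendability}\label{sec:exact}

Lower bounds now come from Theorems~\ref{thm:ext} and~\ref{thm:equality}; upper bounds come from isolating a vertex and applying Theorem~\ref{thm:plummer}.

\begin{proof}[Proof of Theorem~\ref{thm:exact}(a)]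
Note that $1\le k/2<n/2$. If $M$ is a perfect matching of the graph induced on $N(x)$, then $M$ has $k/2$ edges and $x$ is an isolated vertex of $G-V(M)$, so $G$ is not $k/2$-extendable. By Theorems~\ref{thm:plummer} and~\ref{thm:ext} the extendability is $k/2-1$.

Conversely, let the extendability be $k/2-1$. Then $G$ is not $k/2$-extendable, and since $G$ has a perfect matching by Theorem~\ref{thm:ext}, some matching $M$ with $k/2$ edges does not extend. Lemma~\ref{lem:tutte} with $U=V(M)$ gives $S\supseteq V(M)$ with $q=c(G-S)\ge2$ and $|S|\le k+q-2$, and equality holds by Theorem~\ref{thm:cut}. As $k$ is even, $G$ is not the Petersen graph, so $S=N(x)$ for some $x$ by Theorem~\ref{thm:equality}. From $|S|=k=|V(M)|$ we get $V(M)=N(x)$, so $M$ is a perfect matching of the graph induced on $N(x)$. Finally, an extendability that is at least $k/2-1$ and not equal to it is at least $k/2$.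
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}(b)]
The given matching misses exactly one vertex $w$ of $N(x)$. Among the $k$ neighbors of $w$ are $x$ and $\lambda\le k-2$ vertices of $N(x)$, so $w$ has a neighbor $y\notin N(x)\cup\{x\}$. Adding the edge $wy$ gives a matching $M$ with $(k+1)/2$ edges and $V(M)=N(x)\cup\{y\}$. Since $x\notin V(M)$ we have $n>k+1$, so $(k+1)/2<n/2$, and $x$ is isolated in $G-V(M)$. Thus $G$ is not $\frac{k+1}2$-extendable, and Theorems~\ref{thm:plummer} and~\ref{thm:ext} give extendability $(k-1)/2$.
\end{proof}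

\begin{remark}
The condition in (b) is not necessary. In the Petersen graph no neighborhood contains an edge. Yet the edges $12$--$34$ and $13$--$24$ do not extend: their deletion leaves the four pairwise nonadjacent vertices $15,25,35,45$ and only two others, $14$ and $23$. So the extendability is $1=(k-1)/2$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:exact}(c)]
A strongly regular graph with $\mu\ge1$ is connected, since any two nonadjacent vertices have a common neighbor.

\emph{Even $k$.} The triangular graph $T(v)$ has as vertices the $2$-subsets of $\{1,\dots,v\}$, adjacent when they share one element. Let $v\ge5$. The neighbors of $\{1,2\}$ are $\{1,j\}$ and $\{2,j\}$ with $3\le j\le v$, so $k=2(v-2)$. The common neighbors of $\{1,2\}$ and $\{1,3\}$ are $\{2,3\}$ and $\{1,j\}$ with $j\ge4$, so $\lambda=v-2$; those of $\{1,2\}$ and $\{3,4\}$ are the four pairs with one element from each, so $\mu=4$. The complement is connected, because two intersecting pairs such as $\{1,2\},\{1,3\}$ are both disjoint from a third pair such as $\{4,5\}$. The order $\binom v2$ is even for $v\equiv0,1\pmod4$.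 The edges joining $\{1,j\}$ to $\{2,j\}$ form a perfect matching of the neighborhood of $\{1,2\}$, so by (a) the extendability is $k/2-1$ for all these $v$.

\emph{Odd $k$.} The lattice graph $L_2(v)$ has as vertices the cells of a $v\times v$ array, adjacent when they lie in the same row or column; it is connected. Let $v\ge4$ be even and let $G$ be its complement, in which two cells are adjacent when they differ in both row and column. A neighbor of a cell avoids one row and one column, so $k=(v-1)^2$ is odd. A common neighbor of two adjacent cells avoids two rows and two columns, so $\lambda=(v-2)^2$; for two cells in one line it avoids that line and two lines across it, so $\mu=(v-1)(v-2)\ge1$. Thus $G$ is primitive of even order $v^2$.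

Put $w=v-1$, which is odd. The neighborhood of a cell induces the graph on $\mathbb Z_w^2$ in which $(i,j)$ and $(i',j')$ are adjacent if and only if $i\ne i'$ and $j\ne j'$. The $w$ diagonals $\Delta_c=\{(i,j):i-j=c\}$, $c\in\mathbb Z_w$, partition it. The cells of $\Delta_c$ lie in distinct rows and columns, so $\Delta_c$ is a clique of odd size $w$ and has a matching that misses only the cell $(2c,c)$. The $w$ missed cells lie in distinct columns and, as $2$ is invertible modulo $w$, in distinct rows; they form a clique too, and can be matched in pairs leaving one cell. The resulting matching misses one vertex of the neighborhood, so it has $(k-1)/2$ edges, and by (b) the extendability is $(k-1)/2$.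
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Matching extendability and connectivity of regular graphs from eigenvalues},
\texttt{https://springerlink.bibliotecabuap.elogim.com/\allowbreak content/pdf/\allowbreak 10.1007/\allowbreak s00373-019-02118-y.pdf},
doi:10.1007/s00373-019-02118-y.

\bibitem{Plummer}
M.~D.~Plummer, \emph{On $n$-extendable graphs}, Discrete Math.\ 31 (1980).

\end{thebibliography}
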